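\title{The adjoint Swan conductor of an inertially discrete Langlands parameter is at least the rank}

\begin{abstract}
Let $G$ be a simple complex algebraic group and $\phi$ a Langlands parameter of a non-archimedean local field $F$ with values in $G$, such that the image of inertia has finite centralizer. We prove the conjecture of Gross and Reeder that the Swan conductor of the adjoint representation $\operatorname{Ad}(\phi)$ is at least the rank of $G$, for every $G$, every $F$ and every residue characteristic. We deduce it from an inequality $\operatorname{sw}(V)\ge\dim V^C-\dim V^I$ that holds for every representation $V$ of the inertia group $I$ with finite image, where $C$ is a complement to the image of wild inertia. In equal characteristic the difference of the two sides is the dimension of a cohomology group on the projective line. In general, constituents of slope at least $1$ satisfy the inequality for trivial reasons, and those of slope less than $1$ can be moved to equal characteristic. The bound is attained for $PGL_m$ over every $F$.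
\end{abstract}

\section{The conjecture and the results}\label{sec:intro}

Let $F$ be a non-archimedean local field with residue field $k$ of characteristic $p$. Let $W$ be the Weil group of $F$, let $I\subset W$ be the inertia subgroup and $P\subset I$ the wild inertia subgroup. Thus $I$ is profinite, $P$ is a normal pro-$p$ subgroup, and every finite quotient of $I/P$ is cyclic of order prime to $p$. Let $G$ be a simple complex algebraic group, connected as usual, with Lie algebra $\mathfrak g$ and rank $\operatorname{rk}(G)$, the dimension of a maximal torus.

A \emph{Langlands parameter} is a homomorphism $\phi\colon W\times SL_2(\mathbb C)\to G$ that is continuous on $W$ and algebraic on $SL_2(\mathbb C)$, with $\phi(W)$ consisting of semisimple elements. It is \emph{discrete} if the centralizer of its image is finite. It is \emph{inertially discrete} if the centralizer of $\phi(I)$ is finite; since the Lie algebra of that centralizer is $\mathfrak g^{\phi(I)}$, this means $\mathfrak g^{\phi(I)}=0$. This is the convention of Gross and Reeder, as recalled by Kamgarpour and Sage. An inertially discrete parameter is discrete, and it is trivial on $SL_2(\mathbb C)$, because the connected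 group $\phi(SL_2(\mathbb C))$ centralizes $\phi(I)$.

For any parameter the group $\phi(I)$ is finite. Indeed, the complex Lie group $G$ has a neighborhood of $1$ containing no nontrivial subgroup; its preimage in $I$ contains an open subgroup, which must lie in the kernel of $\phi$, and an open subgroup of the compact group $I$ has finite index. So the representation $\operatorname{Ad}(\phi)=\operatorname{Ad}\circ\phi|_W$ of $W$ on $\mathfrak g$ has a Swan conductor $\operatorname{sw}(\operatorname{Ad}(\phi))$. This is a nonnegative integer, recalled in Section~\ref{sec:ram}, that measures how deeply $P$ acts and vanishes exactly when $P$ acts trivially. Gross and Reeder conjectured: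
\begin{quote}
\emph{if $\phi$ is discrete and inertially discrete, then $\operatorname{sw}(\operatorname{Ad}(\phi))\ge\operatorname{rk}(G)$.}
\end{quote}
We take the statement from \cite{source}, which reports it as open in full generality, with many important cases established.

Why should there be a lower bound, and why the rank? An element $g\in G$ of finite order is semisimple; as $G$ is connected, it lies in a maximal torus $T$, and $\operatorname{Ad}(g)$ fixes $\operatorname{Lie}(T)$ pointwise. Hence
\begin{equation}\label{eq:torus}
\dim\mathfrak g^{\operatorname{Ad}(g)}\ge\operatorname{rk}(G)\qquad\text{for every $g\in G$ of finite order.}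
\end{equation}
If $P$ acts trivially on $\mathfrak g$, then $I$ acts through a cyclic group generated by such an $\operatorname{Ad}(g)$, and $\mathfrak g^{\phi(I)}\ne0$. So an inertially discrete parameter is wildly ramified, and integrality gives $\operatorname{sw}(\operatorname{Ad}(\phi))\ge1$. This settles rank one. In higher rank, \eqref{eq:torus} says that the tame part of inertia leaves at least $\operatorname{rk}(G)$ dimensions fixed, and wild inertia has to destroy all of them. The natural guess is that each dimension costs at least one unit of Swan conductor. Example~\ref{ex:affine} shows this happening exactly: there $G=PGL_m$, the group $\phi(P)$ is diagonal, and the tame part permutes the $m^2-m$ root spaces in $m-1$ orbits, each of which carries one tame fixed vector and has Swan conductor $1$. The guess is correct.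

\begin{theorem}\label{thm:A}
If $\phi$ is inertially discrete, then $\operatorname{sw}(\operatorname{Ad}(\phi))\ge\operatorname{rk}(G)$. More precisely, if $n$ generates a complement to $\phi(P)$ in $\phi(I)$, then
\[
\operatorname{sw}(\operatorname{Ad}(\phi))\ \ge\ \dim\mathfrak g^{\operatorname{Ad}(n)}\ \ge\ \operatorname{rk}(G).
\]
\end{theorem}

Thus the conjecture holds for every simple $G$, every $F$ and every $p$. The first inequality of Theorem~\ref{thm:A} has nothing to do with $G$; it is a case of the following statement.

\begin{theorem}\label{thm:B}
Let $V$ be a finite-dimensional complex representation of $I$ with finite image $D$. Let $D_1\subset D$ be the image of $P$ and let $C$ be a complement to $D_1$ in $D$. Then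
\[
\operatorname{sw}(V)\ \ge\ \dim V^C-\dim V^I .
\]
\end{theorem}

The difficulty in Theorem~\ref{thm:B} is that the left side sees only $P$ and its ramification filtration, while the right side sees the tame group $C$. The proof realizes both as local invariants of one global object. When $F$ has characteristic $p$, the representation $V$ extends to a sheaf on $\mathbb G_m=\mathbb P^1\setminus\{0,\infty\}$ whose monodromy at $\infty$ is the given one and whose monodromy at $0$ is $C$, and an Euler characteristic computation identifies the difference of the two sides with the dimension of an $H^1$ (Section~\ref{sec:global}; Section~\ref{sec:examples} shows the mechanism by hand). When $F$ has characteristic $0$, an irreducible $V$ is either so ramified that $\operatorname{sw}(V)\ge\dim V$, or so mildly ramified that it cannot tell $F$ from a field of characteristic $p$ (Section~\ref{sec:B}). Section~\ref{sec:A} proves Theorem~\ref{thm:A}, extends it to arbitrary parameters and describes the case of equality. Section~\ref{sec:sharp} shows that the bound is attained for $PGL_m$ over every $F$.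

\section{Ramification, slopes and tame complements}\label{sec:ram}

\subsection*{The setting}
Let $K$ be a complete discretely valued field with algebraically closed residue field of characteristic $p$, and $I_K=\operatorname{Gal}(K^{\mathrm{sep}}/K)$. The inertia group of a local field is of this form. Let $K$ be the completion of the maximal unramified extension $F^{\mathrm{ur}}$. Because $F^{\mathrm{ur}}$ is henselian, a finite separable extension $L$ of $F^{\mathrm{ur}}$ has a single valuation above the given one, so $L\otimes_{F^{\mathrm{ur}}}K$ is a field; because $F^{\mathrm{ur}}$ is dense in $K$, Krasner's lemma shows that every finite separable extension of $K$ arises in this way. Hence $I=\operatorname{Gal}(F^{\mathrm{sep}}/F^{\mathrm{ur}})=I_K$. For $F=k((1/t))$ we get $K=\bar k((1/t))$. In this section $I$ denotes $I_K$ for any such $K$, and representations of $I$ are finite-dimensional and continuous with finite image.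

\subsection*{The filtrations}
Let $D=\operatorname{Gal}(L/K)$ be a finite quotient of $I$ and $\varpi$ a uniformizer of $L$. The \emph{lower numbering} filtration is
\[
D_i=\{\sigma\in D:\ v_L(\sigma\varpi-\varpi)\ge i+1\}\qquad(i\ge0).
\]
Here $D_0=D$, the group $D_1$ is the image of wild inertia $P$, a normal $p$-subgroup with $D/D_1$ cyclic of order prime to $p$, and $D_i=1$ for large $i$. For real $u\ge0$ put $D_u=D_{\lceil u\rceil}$ and let $\eta(u)=\int_0^u|D_s|/|D_0|\,ds$ be Herbrand's function. The \emph{upper numbering} is $D^{\eta(u)}=D_u$. By Herbrand's theorem it is compatible with quotients, so there are closed normal subgroups $I^v\subset I$, $v\ge0$, with image $D^v$ in every $D$. This is Serre's normalization: $I^0=I$, and $I^v\subset P$ for $v>0$. Note that $D^v=D_1$ for small $v>0$.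

When $K$ comes from a local field $F$, this is the usual filtration of $\operatorname{Gal}(F^{\mathrm{sep}}/F)$. For if $E/F$ is finite Galois, a uniformizer of $E$ is one of $EK$, so $EK/K$ has the same groups $D_i$ ($i\ge0$) and the same function $\eta$ as $E/F$; and every finite Galois extension of $K$ lies in some $EK$. In particular each $I^v$ is normal in $\operatorname{Gal}(F^{\mathrm{sep}}/F)$.

\subsection*{The Swan conductor}
For a representation $V$ of $I$ that factors through $D$,
\begin{equation}\label{eq:swan}
\operatorname{sw}(V)=\sum_{i\ge1}\frac{|D_i|}{|D_0|}\dim(V/V^{D_i})=\int_0^\infty\dim(V/V^{I^v})\,dv .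
\end{equation}
The two expressions agree by the substitution $v=\eta(u)$, since $\eta'=|D_i|/|D_0|$ on $(i-1,i)$. The integral shows that $\operatorname{sw}(V)$ does not depend on the choice of $D$; it is additive in $V$ and vanishes exactly when $P$ acts trivially. It is an integer; this classical fact is used below only in Section~\ref{sec:sharp}.

\begin{lemma}\label{lem:slope}
Let $V$ be irreducible and nontrivial. There is a number $b\ge0$, the \emph{slope} of $V$, such that $V^{I^v}=0$ for $0\le v\le b$ and $I^v$ acts trivially for $v>b$. Consequently $\operatorname{sw}(V)=b\dim V$, and $I^1$ acts trivially if $b<1$.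
\end{lemma}

\begin{proof}
Each $I^v$ is normal in $I$, so $V^{I^v}$ is $0$ or $V$, and $V^{I^0}=0$. The function $u\mapsto D_u$ is decreasing, constant on each interval $(i-1,i]$ and eventually trivial. So there is a largest $u$ with $V^{D_u}=0$; take $b=\eta(u)$.
\end{proof}

\subsection*{Tame complements}
The orders of $D_1$ and $D/D_1$ are coprime, so by the Schur--Zassenhaus theorem $D=D_1\rtimes C$ for a subgroup $C\cong D/D_1$, and any two such subgroups are conjugate. We call $C$ a \emph{tame complement}; the number $\dim V^C$ does not depend on its choice. If $D\to\bar D$ is a quotient, the image of $C$ is a tame complement in $\bar D$: it has order prime to $p$, so it meets $\bar D_1$ trivially, and together with $\bar D_1$ it generates $\bar D$. Therefore the \emph{defect}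
\[
\delta(V)=\operatorname{sw}(V)-\dim V^C+\dim V^{D}
\]
may be computed in any finite quotient $D$ of $I$ through which $V$ factors, and it is additive in $V$. Theorem~\ref{thm:B} says that $\delta(V)\ge0$. If $V$ is tame, then $V^C=V^D$ and $\delta(V)=0$.

Finally, $\delta(V)$ involves only dimensions of spaces of invariants of finite groups. It is unchanged if we transport $V$ along a field isomorphism $\mathbb C\cong\overline{\mathbb Q}_\ell$. We fix such an isomorphism, for a prime $\ell\ne p$.

\section{Two covers of the projective line}\label{sec:examples}

Since $|D_1|/|D_0|=1/|C|$, the first term of the sum in \eqref{eq:swan} gives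
\begin{equation}\label{eq:first}
\operatorname{sw}(V)\ \ge\ \frac{\dim(V/V^{D_1})}{|C|}.
\end{equation}
If $V/V^{D_1}$ restricts to a multiple of the regular representation of $C$, the right side equals $\dim(V/V^{D_1})^C=\dim V^C-\dim V^D$, and Theorem~\ref{thm:B} follows. The first example is of this kind; the second is not.

\begin{example}\label{ex:affine}
Let $q$ be a power of $p$, let $m\ge2$ divide $q-1$, and let $\mu_m\subset\mathbb F_q^\times$ be the group of $m$th roots of unity. The group $D=\{y\mapsto ay+c: a\in\mu_m,\ c\in\mathbb F_q\}$ fixes $t=(y^q-y)^m$, and $|D|=qm=\deg t$. So $\mathbb F_q((1/y))$ is a totally ramified Galois extension of $F'=\mathbb F_q((1/t))$ with group $D$. With $\varpi=1/y$,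
\[
\sigma\varpi-\varpi=\frac{(1-a)y-c}{y(ay+c)}
\]
has valuation $1$ if $a\ne1$ and valuation $2$ if $a=1$, $c\neq0$. Hence $D_1=\mathbb F_q$ is the group of translations, $D_2=1$, and we may take $C=\mu_m$.

The characters of $D_1$ are $\psi_s(c)=\psi(sc)$, $s\in\mathbb F_q$, for a fixed nontrivial $\psi$, and $C$ permutes the nontrivial ones freely. So the wild irreducible representations of $D$ are the $V=\operatorname{Ind}_{D_1}^D\psi_s$ with $s\ne0$. Such a $V$ has dimension $m$ and restricts to the regular representation of $C$. Thus $\operatorname{sw}(V)=\frac1m\cdot m=1=\dim V^C$, the slope is $1/m$, and $\delta(V)=0$.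

Take $s=1$ and let $\phi\colon W_{F'}\to D\to PGL(V)=PGL_m(\mathbb C)$. The Lie algebra is $\mathfrak{sl}_m$, with $\operatorname{End}(V)=\mathbb C\oplus\mathfrak{sl}_m$, and $\mathfrak{sl}_m^D=0$ by Schur's lemma, so $\phi$ is inertially discrete. In a basis of eigenvectors for $D_1$, indexed by $\mu_m$, the group $D_1$ acts on the root space $(a,a')$ by the nontrivial character $\psi_{a-a'}$, and $C$ permutes the $m^2-m$ root spaces freely. The sum over each of the $m-1$ orbits is one of the wild irreducible representations above. The diagonal part of $\mathfrak{sl}_m$ is tame. Hence $\operatorname{sw}(\operatorname{Ad}(\phi))=m-1=\operatorname{rk}(PGL_m)$.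
\end{example}

\begin{example}\label{ex:elliptic}
Let $p=2$ and let $E$ be the smooth cubic $y^2+y=x^3$ over $\kappa=\overline{\mathbb F}_2$, of genus $1$, with point at infinity $O$. Consider substitutions $x\mapsto\zeta x+a$, $y\mapsto y+cx+d$ with $\zeta^3=1$. Comparing
\[
c^2x^2+cx+d^2+d\qquad\text{with}\qquad \zeta^2ax^2+\zeta a^2x+a^3,
\]
we see that the equation is preserved exactly when $c=\zeta a^2$, $a^4=a$ and $d^2+d=a^3$. These substitutions form a group $D$ of order $3\cdot4\cdot2=24$. It fixes $t=(x^4+x)^3$, whose only pole is a pole of order $24$ at $O$. So $t\colon E\to\mathbb P^1$ is the quotient by $D$, and completing at $O$ makes $D$ a quotient of $\operatorname{Gal}(\kappa((1/t)))$.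

The subgroup $D_1=\{\zeta=1\}$ has order $8$. It contains $\iota\colon y\mapsto y+1$, and the six elements with $a\ne0$ have square $y\mapsto y+a^3=y+1$. So $D_1$ is the quaternion group with center $\langle\iota\rangle$. Take $C=\langle n\rangle$ with $n\colon x\mapsto\zeta x$, $y\mapsto y$, $\zeta\neq1$. At $O$ the functions $x,y$ have valuations $-2,-3$, and $\varpi=x/y$ is a uniformizer. For $\sigma\in D_1$,
\[
\sigma\varpi-\varpi=\frac{ay+a^2x^2+dx}{y(y+a^2x+d)}
\]
has valuation $-4+6=2$ if $a\ne0$ and $-2+6=4$ if $\sigma=\iota$. Hence $D_2=D_3=\langle\iota\rangle$ and $D_4=1$.

Consider the irreducible $V$ with $\iota=-1$. Their restrictions to $D_1$ are multiples of its faithful two-dimensional representation, and the squares of their dimensions add up to $12$; so there are three of them, of dimension $2$. For each,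
\[
\operatorname{sw}(V)=\tfrac{8}{24}\cdot2+\tfrac{2}{24}\cdot2+\tfrac{2}{24}\cdot2=1 .
\]
Since $n$ does not commute with $D_1$, it is not scalar on $V$, so its eigenvalues are two distinct cube roots of unity. Twisting by the characters of $D/D_1$ produces all three such pairs. Hence $\dim V^C=1,1,0$ and $\delta(V)=0,0,1$. For the first two representations \eqref{eq:first} gives only $2/3$, and the deeper groups $D_2,D_3$ supply exactly the missing $1/3$. The remaining irreducible representations factor through $D/\langle\iota\rangle$, which acts on the $x$-line as in Example~\ref{ex:affine} with $q=4$, $m=3$; they have defect $0$.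
\end{example}

In both examples the local extension is the completion of a cover $\bar X\to\mathbb P^1$ of smooth projective curves with group $D$, and $C$ has a second meaning: it is the stabilizer of a point above $t=0$, namely $y=0$ in the first example and $(0,0)$ in the second. Over $t\ne0,\infty$ the covers are unramified: the derivatives of $(y^q-y)^m$ and $(x^4+x)^3$ vanish only where $t=0$, and $y^2+y=x^3$ is unramified over the affine $x$-line. Apply the Riemann--Hurwitz formula to any such cover. The point above $\infty$ contributes $\sum_{i\ge0}(|D_i|-1)$, by Hilbert's formula for the different, and each of the $|D|/|C|=|D_1|$ points above $0$ contributes $|C|-1$. So the genus $g$ of $\bar X$ satisfies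
\[
2g-2=-2|D|+(|D|-1)+\sum_{i\ge1}(|D_i|-1)+|D|-|D_1| .
\]
For the regular representation $R$ of $D$ we have $\dim(R/R^{D_i})=|D|-|D|/|D_i|$, so $\operatorname{sw}(R)=\sum_{i\ge1}(|D_i|-1)$, while $\dim R^C=|D_1|$ and $\dim R^D=1$. The formula therefore reads
\begin{equation}\label{eq:genus}
2g=\delta(R)=\sum_{V\text{ irreducible}}\dim V\cdot\delta(V).
\end{equation}
In Example~\ref{ex:affine} both sides are $0$; in Example~\ref{ex:elliptic} they are $2=2\cdot(0+0+1)$. Now $2g$ is the dimension of $H^1(\bar X,\overline{\mathbb Q}_\ell)$, on which $D$ acts. This suggests that each term $\delta(V)$ is itself the dimension of a cohomology group, hence nonnegative. Two things are needed: a cover $\bar X$ for every local extension, and a version of Riemann--Hurwitz with coefficients in $V$.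

\section{Equal characteristic: the defect as a Betti number}\label{sec:global}

Let $\kappa$ be an algebraically closed field of characteristic $p$, let $j\colon\mathbb G_m\hookrightarrow\mathbb P^1$ be the inclusion over $\kappa$, with coordinate $t$, and let $I_\infty=\operatorname{Gal}(\kappa((1/t)))$ and $I_0=\operatorname{Gal}(\kappa((t)))$, with wild subgroups $P_\infty$ and $P_0$. Let $\pi_1$ be the \'etale fundamental group of $\mathbb G_m$, based at a separable closure of $\kappa((1/t))$. There is a homomorphism $I_\infty\to\pi_1$, and a homomorphism $I_0\to\pi_1$ defined up to conjugacy. Finite \'etale covers of $\mathbb G_m$ correspond to finite $\pi_1$-sets, and restriction to $\operatorname{Spec}\kappa((1/t))$ corresponds to restricting the action to $I_\infty$. A cover is \emph{tame at $0$} if $P_0$ acts trivially. It is \emph{special} if it is tame at $0$ and its monodromy group, the image of $\pi_1$ in the permutation group of the fiber, has a unique $p$-Sylow subgroup. The covers of Section~\ref{sec:examples} are special. The first ingredient is the following.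

\begin{theorem}[Katz--Gabber, {\cite[Thm.~1.4.1]{katz}}]\label{thm:KG}
Restriction to $\operatorname{Spec}\kappa((1/t))$ is an equivalence from the category of special finite \'etale covers of $\mathbb G_m$ to the category of all finite \'etale covers of $\operatorname{Spec}\kappa((1/t))$.
\end{theorem}

For the second ingredient, a representation $V$ of $\pi_1$ over $\overline{\mathbb Q}_\ell$ with finite image defines a lisse sheaf $\mathcal V$ on $\mathbb G_m$. We use these standard facts. \'Etale cohomology of $\mathbb P^1$ vanishes above degree $2$, and $H^i_c(\mathbb G_m,\mathcal V)=H^i(\mathbb P^1,j_!\mathcal V)$, where $j_!$ is extension by zero. The stalk of $j_*\mathcal V$ at $x\in\{0,\infty\}$ is $V^{I_x}$. One has $H^0(\mathbb G_m,\mathcal V)=V^{\pi_1}$, and by Poincar\'e duality $H^2_c(\mathbb G_m,\mathcal V)=V_{\pi_1}(-1)$, the coinvariants up to a Tate twist. Finally, the Grothendieck--Ogg--Shafarevich formula on $\mathbb G_m$, whose own Euler characteristic is $0$, states that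
\begin{equation}\label{eq:GOS}
\chi_c(\mathbb G_m,\mathcal V)=-\operatorname{sw}(V|_{I_0})-\operatorname{sw}(V|_{I_\infty}).
\end{equation}

\begin{proposition}\label{prop:global}
Let $V$ be a representation of $I_\infty$ over $\overline{\mathbb Q}_\ell$ with finite image $D$, and let $C$ be a tame complement in $D$. There is a lisse sheaf $\mathcal V$ on $\mathbb G_m$ with
\[
\dim H^1(\mathbb P^1,j_*\mathcal V)=\operatorname{sw}(V)-\dim V^C+\dim V^D .
\]
In particular $\delta(V)\ge0$.
\end{proposition}

\begin{proof}
\emph{Step 1: extending $V$ to $\pi_1$.} Let $\rho_\infty\colon I_\infty\to D$ be the given surjection, and let $I_\infty$ act on the set $D$ by left multiplication through $\rho_\infty$. By essential surjectivity in Theorem~\ref{thm:KG}, this action extends to an action of $\pi_1$ that defines a special cover. We need $\pi_1$ to act through the group $D$ itself, and this is what full faithfulness provides: every permutation of $D$ that commutes with $I_\infty$ commutes with $\pi_1$. Right translations commute with $I_\infty$. So each $\gamma\in\pi_1$ acts by a permutation that commutes with all right translations, that is, $\gamma\cdot d=(\gamma\cdot1)d$ for $d\in D$. Hence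 $\rho(\gamma)=\gamma\cdot1$ is a homomorphism $\rho\colon\pi_1\to D$ that extends $\rho_\infty$ and is trivial on $P_0$. Let $\mathcal V$ be the lisse sheaf defined by $V$ and $\rho$.

\emph{Step 2: the group $C_0=\rho(I_0)$ is a tame complement.} Since $\rho(P_0)=1$, the group $C_0$ has order prime to $p$, and $C_0\cap D_1=1$. It remains to see that $C_0$ is large enough; the reason is that $\mathbb A^1$ has no nontrivial cover of degree prime to $p$ of the kind that a smaller $C_0$ would produce. The subgroup $D_1C_0$ is normal, as $D/D_1$ is abelian. Let $Q=D/D_1C_0$, of order $d$ prime to $p$. The surjection $\pi_1\to Q$ defines a connected Galois cover $Z\to\mathbb P^1$ of smooth projective curves, unramified over $\mathbb G_m$, and unramified over $0$ because $I_0$ maps trivially to $Q$. Since $I_\infty$ surjects onto $Q$, there is one point above $\infty$, with ramification index $d$, and the ramification is tame as $p\nmid d$. Riemann--Hurwitz gives $2g_Z-2=-2d+(d-1)$, so $d=1-2g_Z\le1$. Thus $D=D_1C_0$, the group $C_0$ is conjugate to $C$, and $\dim V^{I_0}=\dim V^C$.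

\emph{Step 3: the Euler characteristic.} By \eqref{eq:GOS} and tameness at $0$, $\chi_c(\mathbb G_m,\mathcal V)=-\operatorname{sw}(V)$. The sheaf $j_!\mathcal V$ does not see $V^C$; the sheaf $j_*\mathcal V$ does, through its stalk at $0$. In the exact sequence
\[
0\to j_!\mathcal V\to j_*\mathcal V\to\mathcal S\to0
\]
the sheaf $\mathcal S$ is supported at $0$ and $\infty$, with stalks $V^{I_0}$ and $V^{I_\infty}=V^D$, and has cohomology only in degree $0$. Hence
\[
\chi(\mathbb P^1,j_*\mathcal V)=-\operatorname{sw}(V)+\dim V^C+\dim V^D .
\]
We have $H^0(\mathbb P^1,j_*\mathcal V)=V^{\pi_1}=V^D$. Since $H^1(\mathcal S)=H^2(\mathcal S)=0$, we have $H^2(\mathbb P^1,j_*\mathcal V)=H^2_c(\mathbb G_m,\mathcal V)=V_D(-1)$, of dimension $\dim V^D$ because $D$ is finite and the coefficients have characteristic $0$. So the Euler characteristic also equals $2\dim V^D-\dim H^1(\mathbb P^1,j_*\mathcal V)$, and comparing the two expressions gives the claim.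
\end{proof}

For the regular representation, $j_*\mathcal V$ is the direct image of the constant sheaf on the compactified cover $\bar X$, so $H^1(\mathbb P^1,j_*\mathcal V)=H^1(\bar X,\overline{\mathbb Q}_\ell)$ and the proposition recovers \eqref{eq:genus}.

\section{Change of characteristic and the proof of Theorem~\ref{thm:B}}\label{sec:B}

If $F$ has characteristic $p$, then $F\cong k((1/t))$ and Proposition~\ref{prop:global} already gives Theorem~\ref{thm:B}. If $F$ has characteristic $0$, there is no curve over $\bar k$ on which $I$ is an inertia group. However, the shallow part of the Galois group depends only on a truncation of the ring of integers. Write $\Gamma_F=\operatorname{Gal}(F^{\mathrm{sep}}/F)$, and let $\mathcal O\supset\mathfrak p$ be the ring of integers of $F$ and its maximal ideal.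

\begin{theorem}[Deligne, {\cite[Thm.~2.8 and \S3.5]{deligne-corps}}]\label{thm:deligne}
For an integer $e\ge1$, the group $\Gamma_F/I_F^e$ with its upper numbering filtration is determined up to isomorphism, unique up to inner automorphisms, by the triple
\[
\bigl(\mathcal O/\mathfrak p^e,\ \ \mathfrak p/\mathfrak p^{e+1},\ \ \mathfrak p/\mathfrak p^{e+1}\to\mathcal O/\mathfrak p^e\bigr).
\]
\end{theorem}

The normalization agrees with class field theory, under which $\Gamma_F^{\mathrm{ab}}/I^e$ corresponds to $F^\times/(1+\mathfrak p^e)$. For $e=1$ the triple consists of the field $k$, a one-dimensional $k$-vector space and the zero map, and any two such triples with the same $k$ are isomorphic. Put $F'=k((1/t))$. We obtain an isomorphism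
\begin{equation}\label{eq:theta}
\theta\colon\Gamma_{F'}/I_{F'}^1\ \xrightarrow{\ \sim\ }\ \Gamma_F/I_F^1,\qquad \theta(I_{F'}^v/I_{F'}^1)=I_F^v/I_F^1\quad(0\le v\le1).
\end{equation}
The quotient $\Gamma_F/I_F^1$ is much larger than the tame quotient: the wild representations of Example~\ref{ex:affine}, of slope $1/m$, factor through it.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We must show $\delta(V)\ge0$. The defect is additive and $V$ is semisimple, so let $V$ be irreducible. The trivial representation has defect $0$. Let $V$ be nontrivial, with image $D$, tame complement $C$ and slope $b$ (Lemma~\ref{lem:slope}); then $V^D=0$.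

If $b\ge1$, then $\operatorname{sw}(V)=b\dim V\ge\dim V\ge\dim V^C$.

If $b<1$, then $I_F^1$ acts trivially, and pulling back along $\theta$ gives a representation $V'$ of $I_{F'}$, trivial on $I_{F'}^1$, on the same space and with the same image $D$. By \eqref{eq:theta}, $I_{F'}^v$ and $I_F^v$ have the same image in $D$ for $0\le v\le1$, and both images are trivial for $v\ge1$. So $\operatorname{sw}(V')=\operatorname{sw}(V)$ by the integral in \eqref{eq:swan}. Taking $v>0$ small shows that the two wild inertia groups have the same image $D_1$, so $C$ is a tame complement for $V'$. Thus $\delta(V)=\delta(V')$. By Section~\ref{sec:ram}, $I_{F'}=\operatorname{Gal}(\bar k((1/t)))$ with its ramification filtration, and Proposition~\ref{prop:global} gives $\delta(V')\ge0$.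
\end{proof}

\begin{remark}
The two cases meet with no room to spare. The trivial bound $\dim V^C\le\dim V$ suffices only from slope $1$ on. On the other side, the ring $\mathcal O/\mathfrak p^e$ has characteristic $p$ only if $p\in\mathfrak p^e$, so for $F=\mathbb Q_p$ the level $e=1$ is the only one at which the triple of $F$ is that of a field of characteristic $p$.
\end{remark}

\section{The adjoint representation}\label{sec:A}

The finiteness of $\phi(I)$ and the inequality \eqref{eq:torus} were proved in Section~\ref{sec:intro} by arguments that apply to any connected semisimple group. It costs nothing to treat all parameters at once.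

\begin{proposition}\label{prop:general}
Let $G$ be connected semisimple, let $\phi$ be any Langlands parameter, and let $n$ generate a complement to $\phi(P)$ in $\phi(I)$. Then
\[
\operatorname{sw}(\operatorname{Ad}(\phi))\ \ge\ \dim\mathfrak g^{\operatorname{Ad}(n)}-\dim\mathfrak g^{\phi(I)}\ \ge\ \operatorname{rk}(G)-\dim\mathfrak g^{\phi(I)} .
\]
\end{proposition}

\begin{proof}
The group $\phi(I)$ is a finite quotient of $I$ in which $P$ has image $\phi(P)$, so $\langle n\rangle$ is a tame complement, and its image $\langle\operatorname{Ad}(n)\rangle$ is a tame complement in the image of $I$ in $GL(\mathfrak g)$. Theorem~\ref{thm:B} for $V=\mathfrak g$ is the first inequality. The second is \eqref{eq:torus}, as $n$ has finite order.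
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Apply Proposition~\ref{prop:general} with $\mathfrak g^{\phi(I)}=0$.
\end{proof}

Only the restriction of $\phi$ to $I$ enters the proof. Connectedness of $G$ is used in \eqref{eq:torus}, and inertial discreteness is used only to remove the term $\dim\mathfrak g^{\phi(I)}$. Discreteness alone does not remove it.

\begin{example}
Let $\phi$ be trivial on $W$ and principal on $SL_2(\mathbb C)$, given by an $\mathfrak{sl}_2$-triple $(e,h,f)$ with $h$ regular in a Cartan subalgebra $\mathfrak t$ and $e=\sum_\alpha e_\alpha$ a sum of simple root vectors. An invariant vector $x\in\mathfrak g$ commutes with $h$, so $x\in\mathfrak t$, and $0=[x,e]=\sum_\alpha\alpha(x)e_\alpha$ forces $x=0$. So $\phi$ is discrete, while $\operatorname{sw}(\operatorname{Ad}(\phi))=0$.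
\end{example}

\begin{proposition}\label{prop:equality}
Let $\phi$ be inertially discrete and $n$ as in Theorem~\ref{thm:A}. Then $\operatorname{sw}(\operatorname{Ad}(\phi))=\operatorname{rk}(G)$ if and only if $\dim\mathfrak g^{\operatorname{Ad}(n)}=\operatorname{rk}(G)$ and $\operatorname{sw}(V)=\dim V^{\operatorname{Ad}(n)}$ for every irreducible $I$-constituent $V$ of $\mathfrak g$. In that case all slopes of $\mathfrak g$ are at most $1$.
\end{proposition}

\begin{proof}
Write $\mathfrak g=\bigoplus_iV_i$ with $V_i$ irreducible under $I$. No $V_i$ is trivial, so Theorem~\ref{thm:B} gives $\operatorname{sw}(V_i)\ge\dim V_i^{\operatorname{Ad}(n)}$, and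
\[
\operatorname{sw}(\operatorname{Ad}(\phi))=\sum_i\operatorname{sw}(V_i)\ \ge\ \sum_i\dim V_i^{\operatorname{Ad}(n)}=\dim\mathfrak g^{\operatorname{Ad}(n)}\ \ge\ \operatorname{rk}(G).
\]
The ends are equal exactly when every inequality used is an equality. If so, a constituent $V$ of slope $b$ has $b\dim V=\dim V^{\operatorname{Ad}(n)}\le\dim V$, so $b\le1$.
\end{proof}

\section{Sharpness for $PGL_m$}\label{sec:sharp}

Example~\ref{ex:affine} attains the bound over $\mathbb F_q((1/t))$ when $m$ divides $q-1$. The input there was an $m$-dimensional representation, irreducible under inertia, with Swan conductor $1$. Kloosterman sheaves provide one for all $m$ and $k$, and its slope $1/m<1$ allows us to move it to any $F$.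

\begin{proposition}\label{prop:sharp}
For every $F$ and every $m\ge2$ there is an inertially discrete parameter $\phi\colon W\to PGL_m(\mathbb C)$ with $\operatorname{sw}(\operatorname{Ad}(\phi))=m-1=\operatorname{rk}(PGL_m)$.
\end{proposition}

\begin{proof}
Let $F'=k((1/t))$, and write $I'$, $P'$, $I'^{\,v}$ for its inertia groups. Let $V$ be the continuous $\ell$-adic representation of $\Gamma_{F'}$ obtained by restricting the Kloosterman sheaf $\mathrm{Kl}_m$ on $\mathbb G_{m,k}$ to $\operatorname{Spec}F'$. By \cite[Thm.~7.8]{deligne-sommes}, $\dim V=m$, $V^{P'}=0$ and $\operatorname{sw}(V)=1$. The image of $I'$ is not known to be finite at this point, but that of $P'$ is: $V$ has a stable lattice over the integers of a finite extension of $\mathbb Q_\ell$, and the kernel of reduction modulo the maximal ideal is pro-$\ell$, so it meets the image of the pro-$p$ group $P'$ trivially. The Swan conductor is given by the integral in \eqref{eq:swan}. For $v>0$ the groups $I'^{\,v}$, and also $P'$, act through finite groups, so taking their invariants is exact. Hence $\operatorname{sw}$ is additive over a composition series of $V|_{I'}$, and every composition factor $U$ has $U^{P'}=0$.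

\emph{$V$ is $I'$-irreducible with finite image.} By Grothendieck's local monodromy theorem, an open subgroup $J\subset I'$ acts on $V$ by unipotent elements; intersecting its finitely many conjugates, we may take $J$ normal in $I'$. For a composition factor $U$, the space $U^J$ is nonzero by Kolchin's theorem and is $I'$-stable, so $J$ acts trivially on $U$. Thus $U$ has finite image, and $\operatorname{sw}(U)$ is an integer, positive because $U^{P'}=0$. These integers add up to $1$, so $V=U$ is the only factor. By Lemma~\ref{lem:slope} its slope is $1/m$, and $I'^{\,1}$ acts trivially.

\emph{The parameter.} Let $\phi'\colon\Gamma_{F'}\to PGL_m(\overline{\mathbb Q}_\ell)\cong PGL_m(\mathbb C)$ be the projectivization of $V$, and $H=\phi'(I')$, a finite group. By Schur's lemma $\mathfrak{sl}_m^H=0$, so the centralizer of $H$ is finite. The normalizer of $H$ modulo the centralizer embeds in $\operatorname{Aut}(H)$, so the normalizer is finite too. It contains $\phi'(\Gamma_{F'})$. The kernel of $\phi'$ is closed of finite index, hence open, and it contains $I'^{\,1}$. So $\phi'$ factors through a finite quotient of $\Gamma_{F'}/I'^{\,1}$. Compose with $\theta^{-1}$ from \eqref{eq:theta}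 and restrict to $W$. The result is a continuous homomorphism $\phi\colon W\to PGL_m(\mathbb C)$ with finite image, which therefore consists of semisimple elements. We have $\phi(I)=H$, so $\phi$ is inertially discrete, and $\phi(I^v)=\phi'(I'^{\,v})$ for all $v\ge0$, so $\operatorname{sw}(\operatorname{Ad}(\phi))=\operatorname{sw}(\mathfrak{sl}_m)=\operatorname{sw}(\operatorname{End}V)$.

\emph{The conductor.} Theorem~\ref{thm:A} gives $\operatorname{sw}(\operatorname{Ad}(\phi))\ge m-1$. For the opposite inequality, $I'^{\,v}$ acts trivially on $\operatorname{End}V$ for $v>1/m$, and it fixes the identity endomorphism for every $v$. By \eqref{eq:swan},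
\[
\operatorname{sw}(\operatorname{End}V)\ \le\ \frac1m\,(m^2-1)=m-\frac1m\ <\ m .
\]
The Swan conductor is an integer, so it is at most $m-1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{A Conjecture on the Irregularity Function for Local Geometric Langlands Parameters and the Formal Frenkel-Gross Connection},
\texttt{https://\allowbreak repository.lsu.edu/\allowbreak cgi/\allowbreak viewcontent.cgi?\allowbreak article=6520\&\allowbreak context=\allowbreak gradschool\_dissertations}.

\bibitem{deligne-corps}
Deligne, \emph{Les corps locaux de caract\'eristique $p$, limites de corps locaux de caract\'eristique $0$} (1984).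

\bibitem{deligne-sommes}
Deligne, \emph{Sommes trigonom\'etriques}, SGA~$4\frac12$.

\bibitem{katz}
N.~Katz, \emph{Local-to-global extensions of representations of fundamental groups}, Ann. Inst. Fourier \textbf{36} (1986).

\end{thebibliography}
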